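# Bi-Lipschitz homogeneous hyperspaces of the interval

## 1. Moving one compact set to one other

Let $(X,d)$ be a compact metric space. Write $2^X$, or $2^{(X,d)}$ when the metric matters, for the family of all non-empty compact subsets of $X$ with the Hausdorff metric
$$d_H(A,B)=\max\Big\{\sup_{a\in A}\inf_{b\in B} d(a,b),\ \sup_{b\in B}\inf_{a\in A} d(a,b)\Big\}.$$
For instance, in $[0,1]$ with the standard metric, $d_H(\{x\},\{y\})=|x-y|$ and $d_H(\{x\},[0,1])=\max\{x,1-x\}$. Two computations are used all the time: $d_H(C,\{x\})=\max_{c\in C}d(c,x)$, and $d_H(C,X)=\sup_{y\in X}\operatorname{dist}(y,C)$. Throughout, $B(\cdot,r)$ is a closed ball. So $B(\{x\},r)\subset 2^X$ is exactly $2^{B(x,r)}$.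

**Definition 1.1.** A metric space $Z$ is *bi-Lipschitz homogeneous* if for all $x,y\in Z$ there is a homeomorphism $h$ of $Z$ onto itself with $h(x)=y$ and with $h,h^{-1}$ both Lipschitz. It is *$\lambda$-homogeneous* if $h$ can always be chosen with $h$ and $h^{-1}$ both $\lambda$-Lipschitz. It is *topologically homogeneous* if for all $x,y$ there is a homeomorphism $h$ with $h(x)=y$ and nothing more. A metric on a compact metrizable space $X$ is *admissible* if it induces the topology of $X$.

The circle with arc length is $1$-homogeneous, by rotations. The interval $[0,1]$ is not even topologically homogeneous, because of its end points.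

Hohti (1985) showed that for the standard metric $d$ on $[0,1]$ the hyperspace $2^{([0,1],d)}$ is not bi-Lipschitz homogeneous. The paper "On Non-Bi-Lipschitz Homogeneity of Some Hyperspaces" is the source of the following question: is there an admissible metric $\sigma$ on $[0,1]$ such that $2^{([0,1],\sigma)}$ is bi-Lipschitz homogeneous? In other words, we may change the metric on the interval but not its topology, and we want any compact set to be movable to any other by a bi-Lipschitz map of the hyperspace. We only control the metric on $X$; the metric on $2^X$ must be the Hausdorff metric it generates.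

Two textbook facts: $2^X$ is compact, and its topology does not depend on the admissible metric. For the second, if $d,\sigma$ are admissible, then by compactness for each $\varepsilon$ there is $\delta$ such that $d(x,y)<\delta$ implies $\sigma(x,y)<\varepsilon$. Then $d_H(A,B)<\delta$ implies $\sigma_H(A,B)\le\varepsilon$. The roles of $d,\sigma$ can be exchanged.

Some small cases by hand. If $X$ is finite, $2^X$ is finite, every bijection is bi-Lipschitz, and there is nothing to do. If $X=\{a,b\}$ with $d(a,b)=\delta$, the three points $\{a\},\{b\},\{a,b\}$ of $2^X$ are pairwise at distance $\delta$, so $2^X$ is even isometrically homogeneous. If $X=\{0\}\cup\{1/n:n\ge1\}\subset\mathbb R$, then $\{1\}$ is an isolated point of $2^X$ (a set $C$ with $d_H(C,\{1\})<1/2$ must equal $\{1\}$), while $\{0\}=\lim\{1/n\}$ is not isolated. So $2^X$ is not topologically homogeneous, and no admissible metric on this $X$ can work.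

For the interval, topological homogeneity does hold. By Schori–West, Trans. AMS 213 (1975), $2^{[0,1]}$ is homeomorphic to the Hilbert cube $Q$, and by Keller, Math. Ann. 105 (1931), $Q$ is homogeneous. We use both as black boxes. So there are homeomorphisms of $2^{[0,1]}$ moving any $A$ to any $B$, for instance a point to the whole interval, but we know nothing about how much they stretch.

The easy special case is this: fix $A$ and $B$ first, and look for a metric that may depend on them. Pick a homeomorphism $h$ with $h(A)=B$. We shall make $h$ Lipschitz by composing $d$ with a concave function, which we call a gauge.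

**Lemma 1.2 (gauges and Hausdorff metrics).** Let $(X,d)$ be compact with $D=\operatorname{diam}X>0$. Let $\varphi:[0,\infty)\to[0,1]$ be continuous, concave, nondecreasing, strictly increasing on $[0,D]$, with $\varphi(0)=0$. Then $\sigma=\varphi\circ d$ is an admissible metric on $X$, and $\sigma_H=\varphi\circ d_H$.

*Proof.* By concavity and $\varphi(0)=0$, we have $\varphi(s)\ge\frac{s}{s+t}\varphi(s+t)$ and $\varphi(t)\ge\frac{t}{s+t}\varphi(s+t)$ for $s,t\ge 0$, $s+t>0$. Adding, $\varphi(s+t)\le\varphi(s)+\varphi(t)$. Since $\varphi$ is nondecreasing,
$$\varphi(d(x,z))\le\varphi(d(x,y)+d(y,z))\le\varphi(d(x,y))+\varphi(d(y,z)).$$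
Symmetry is clear, and $\sigma(x,y)=0$ only if $x=y$ because $\varphi>0$ on $(0,D]$. As $\varphi$ is a homeomorphism of $[0,D]$ onto $[0,\varphi(D)]$, we have $\sigma(x_n,x)\to0$ iff $d(x_n,x)\to0$, so the topology is the same. Finally, a continuous nondecreasing function satisfies $\varphi(\sup S)=\sup\varphi(S)$ and $\varphi(\inf S)=\inf\varphi(S)$ for non-empty $S\subset[0,D]$, and it commutes with the maximum of two numbers. So it passes through the formula for $d_H$. $\square$

Thus a gauge applied downstairs on $X$ acts upstairs on $2^X$ as the same gauge. It remains to find a gauge that absorbs a given modulus of continuity.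

**Example 1.3.** Let the modulus be $\omega(t)=\sqrt t$. A power gauge $\varphi(t)=t^s$ does not help: $\varphi(\omega(t))\le\lambda\varphi(t)$ would read $t^{s/2}\le\lambda t^s$, which fails as $t\to0$. A logarithmic gauge does help. Let $\varphi(t)=(\log\frac1t)^{-\beta}$ for small $t>0$. Then $\varphi(\sqrt t)=(\tfrac12\log\tfrac1t)^{-\beta}=2^\beta\varphi(t)$, and $2^\beta$ is as close to $1$ as we like. With $L=\log\frac1t$ we have $\varphi'(t)=\beta L^{-\beta-1}/t$ and $(\log\varphi')'=\frac1t\big(\frac{\beta+1}{L}-1\big)$, which is negative for $L>\beta+1$. So $\varphi$ is concave near $0$.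

For a general modulus we build the gauge from a sequence of scales that shrinks fast enough.

**Lemma 1.4 (absorbing a modulus).** Let $D>0$, $\lambda>1$, and let $\omega:[0,D]\to[0,D]$ be nondecreasing with $\omega(0)=0$ and $\lim_{t\to0}\omega(t)=0$. Then there is a continuous concave nondecreasing $\varphi:[0,\infty)\to[0,1]$, strictly increasing on $[0,D]$, with $\varphi(0)=0$, $\varphi(D)=1$ and
$$\varphi(\omega(t))\le\lambda\,\varphi(t)\qquad(0\le t\le D).$$

*Proof.* The plan is to arrange that $\omega$ moves us up by at most one scale, and that $\varphi$ changes by the factor $\lambda^{1/2}$ from one scale to the next.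

**Construction.** Let $q=\lambda^{-1/2}\in(0,1)$ and $t_0=D$. Since $\omega(t)\to0$, we can inductively choose $t_{n+1}>0$ with
$$t_{n+1}\le\frac{q}{1+q}\,t_n\qquad\text{and}\qquad\omega(t_{n+1})\le t_n .$$
As $\frac q{1+q}<\frac12$, we have $t_n\downarrow0$. Put $\varphi(0)=0$, $\varphi(t_n)=q^n$, let $\varphi$ be affine on each $[t_{n+1},t_n]$, and let $\varphi=1$ on $[D,\infty)$. Then $\varphi$ is strictly increasing on $[0,D]$. It is continuous, at $0$ because it is monotone and $q^n\to0$.

**Concavity.** The slope on $[t_{n+1},t_n]$ is $s_n=q^n(1-q)/(t_n-t_{n+1})>0$. The first condition on $t_{n+1}$ says $(1+q)t_{n+1}\le q\,t_n$, that is, $t_{n+1}\le q(t_n-t_{n+1})$. So $t_{n+1}-t_{n+2}<q(t_n-t_{n+1})$, and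
$$s_{n+1}=\frac{q\cdot q^{n}(1-q)}{t_{n+1}-t_{n+2}}\ge\frac{q^n(1-q)}{t_n-t_{n+1}}=s_n .$$
Slopes decrease from left to right, and the last one is $0$ on $[D,\infty)$. So $\varphi$ is concave on $(0,\infty)$, hence on $[0,\infty)$ by continuity.

**The inequality.** If $t\in[t_{n+1},t_n]$ with $n\ge1$, then $\omega(t)\le\omega(t_n)\le t_{n-1}$. Hence $\varphi(\omega(t))\le q^{n-1}=\lambda q^{n+1}=\lambda\varphi(t_{n+1})\le\lambda\varphi(t)$. If $t\in[t_1,t_0]$, then $\varphi(\omega(t))\le1\le\lambda^{1/2}=\lambda q=\lambda\varphi(t_1)\le\lambda\varphi(t)$. For $t=0$ both sides vanish. $\square$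

**Proposition 1.5 (one homeomorphism).** Let $(X,d)$ be compact with at least two points, let $h$ be a homeomorphism of $2^X$, and let $\lambda>1$. Then there is a concave $\varphi$ such that $\sigma=\varphi\circ d$ is an admissible metric and $h,h^{-1}$ are $\lambda$-Lipschitz for $\sigma_H$. In particular, for any two $A,B\in2^{[0,1]}$ there are an admissible $\sigma$ on $[0,1]$ and a homeomorphism $h$ of $2^{([0,1],\sigma)}$ with $h(A)=B$ and $h,h^{-1}$ both $\lambda$-Lipschitz.

*Proof.* Let $D=\operatorname{diam}X$. Then $\operatorname{diam}2^X=D$ as well: $d_H\le D$, and singletons form an isometric copy of $X$. Let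
$$\omega(t)=\sup\{d_H(k(A'),k(B')):k\in\{h,h^{-1}\},\ d_H(A',B')\le t\}.$$
It maps $[0,D]$ to $[0,D]$, is nondecreasing and $\omega(0)=0$. It tends to $0$ as $t\to 0$ because $h$ and $h^{-1}$ are uniformly continuous on the compact space $2^X$. Take $\varphi$ from Lemma 1.4. By Lemma 1.2, for $k\in\{h,h^{-1}\}$,
$$\sigma_H(kA',kB')=\varphi(d_H(kA',kB'))\le\varphi(\omega(d_H(A',B')))\le\lambda\varphi(d_H(A',B'))=\lambda\sigma_H(A',B').$$
The last sentence follows since $2^{[0,1]}$ is topologically homogeneous. $\square$

## 2. From one pair to all pairs: a common modulus of continuity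

The question asks for one $\sigma$ that serves all pairs $(A,B)$. The obvious attempt is to choose for each pair a homeomorphism $h_{A,B}$ and to let $\omega(t)$ be the supremum of all their moduli of continuity. The proof of Proposition 1.5 then goes through word for word, except at one place: it needs $\omega(t)\to0$, and a supremum of infinitely many moduli need not tend to $0$.

This is a real obstruction and not a matter of phrasing. Take the circle $\mathbb R/\mathbb Z$, and for $n\ge3$ let $g_n$ be the homeomorphism mapping $[0,\frac1n]$ affinely onto $[0,\frac12]$ and $[\frac1n,1]$ affinely onto $[\frac12,1]$. Suppose that for the pair $(0,\frac1n)$ we chose $h_n(x)=g_n(x)+\frac1n$. Then $h_n(0)=\frac1n$ as required, but the points $0,\frac1n$, at distance $\frac1n$, go to points at distance $\frac12$. So the common modulus is at least $\frac12$ for every $t>0$. No gauge can make all $h_n$ Lipschitz with a common constant $c$, because $\varphi(\frac12)\le c\,\varphi(\frac1n)\to0$ is impossible. With rotations instead, the common modulus is $\omega(t)=t$.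

So the homeomorphisms must be chosen well. What the argument needs is a family $L$ of homeomorphisms of $Z=2^X$, closed under inverses, rich enough to move any point to any other in a bounded number of steps, and uniformly equicontinuous. The last property holds for compact families:

**Fact 2.1.** Let $Z$ be a compact metric space and $L$ a set of continuous maps $Z\to Z$ that is compact for uniform convergence. Then $L$ is uniformly equicontinuous. Indeed, given $\varepsilon$, choose finitely many $f_1,\dots,f_m\in L$ such that each $f\in L$ is uniformly within $\varepsilon/3$ of some $f_i$, and a $\delta$ which works for $\varepsilon/3$ and all $f_i$. Then $d(u,v)\le\delta$ gives $d(f(u),f(v))\le\varepsilon$ for all $f\in L$.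

On the circle the rotations form such a compact family. For the hyperspace of an interval we know only that homeomorphisms exist. One could ask for a homeomorphism $h_A$ moving a base point $E$ to $A$ that depends continuously on $A$; the set of all $h_A$ would then be a continuous image of the compact space $Z$, hence compact. We do not need that much. We need only a compact set $K$ of homeomorphisms with $\{k(E):k\in K\}=Z$, with no continuity in the choice.

## 3. A compact set of homeomorphisms that reaches every point

For a compact metric space $(Z,d)$ let $\mathrm{Homeo}(Z)$ carry the topology of uniform convergence. A *Polish* space is a separable, completely metrizable one. For example, $\mathbb R$ and $(0,1)$ are Polish, the latter with a metric other than the usual one.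

**Fact 3.1.** $\mathrm{Homeo}(Z)$ is a Polish group, and it acts continuously on $Z$.

*Proof.* If $f_n\to f$ and $g_n\to g$ uniformly, then $\sup d(f_ng_n,fg)\le\sup d(f_ng_n,fg_n)+\sup d(fg_n,fg)\to0$ by uniform continuity of $f$. Also, substituting $z=f_n(w)$,
$$\sup_zd(f_n^{-1}(z),f^{-1}(z))=\sup_wd\big(f^{-1}f(w),f^{-1}f_n(w)\big)\to0$$
by uniform continuity of $f^{-1}$. So we have a topological group, and $\rho(f,g)=\sup d(f,g)+\sup d(f^{-1},g^{-1})$ is a metric for its topology. A $\rho$-Cauchy sequence $(f_n)$ has uniform limits $f_n\to f$, $f_n^{-1}\to g$ with $fg=gf=\mathrm{id}$, so $f\in\mathrm{Homeo}(Z)$ and $\rho(f_n,f)\to0$: the metric $\rho$ is complete. Separability holds because the space of continuous maps $Z\to Z$ is a separable metric space and subspaces of such spaces are separable. Finally $d(f_nz_n,fz)\le\sup d(f_n,f)+d(fz_n,fz)$ shows that the action is continuous. $\square$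

The theorem that supplies good homeomorphisms is due to Effros, Ann. of Math. 81 (1965); see also Ancel, Michigan Math. J. 34 (1987), and van Mill, Amer. Math. Monthly 111 (2004). We quote it.

**Theorem 3.2 (Effros).** If a Polish group $G$ acts continuously and transitively on a Polish space $Y$, then for every $y\in Y$ the map $G\to Y$, $g\mapsto gy$, is open.

To see what this says, apply it to neighborhoods of the identity of $G=\mathrm{Homeo}(Z)$, when $Z$ is topologically homogeneous: all points sufficiently close to $y$ are of the form $g(y)$ with $g$ as close to the identity as we like. The bad choice $h_n$ on the circle in Section 2 ignored exactly this possibility.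

Openness is what allows us to cut the big group down to a compact set.

**Lemma 3.3 (compact sets through an open map).** Let $p:G\to Y$ be a continuous open surjection with $G$ completely metrizable and $Y$ compact metrizable. Then there is a compact $K\subset G$ with $p(K)=Y$.

*Proof.* Fix a complete metric on $G$.

**Step 1: shrinking open sets that still cover $Y$.** Put $V_0=G$. Suppose $V_k$ is open with $p(V_k)=Y$. Each $g\in V_k$ has an open neighborhood $W_g$ of diameter $<2^{-k-1}$ with $\overline{W_g}\subset V_k$. Since $p$ is open, the sets $p(W_g)$ are open, and they cover $Y$. By compactness finitely many of them cover $Y$. Let $V_{k+1}$ be the union of the corresponding finitely many $W_g$. Then $V_{k+1}$ is open, $p(V_{k+1})=Y$, $\overline{V_{k+1}}$ is the finite union of the corresponding $\overline{W_g}$ and hence lies in $V_k$, and $V_{k+1}$ is a finite union of sets of diameter $<2^{-k-1}$.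

**Step 2: the compact set.** Let $K=\bigcap_kV_k$. Because $V_{k+1}\subset\overline{V_{k+1}}\subset V_k$, also $K=\bigcap_k\overline{V_k}$. So $K$ is closed. It is totally bounded, since for each $k$ it lies in a finite union of sets of diameter $<2^{-k-1}$. A closed totally bounded subset of a complete metric space is compact.

**Step 3: $K$ still maps onto $Y$.** Let $y\in Y$ and pick $g_k\in V_k$ with $p(g_k)=y$. For each $k$, all $g_j$ with $j\ge k$ lie in $V_k$. So $\{g_j\}$ is totally bounded, and by completeness a subsequence converges to some $g\in G$. Then $g\in\overline{V_k}$ for all $k$, so $g\in K$, and $p(g)=y$ by continuity. $\square$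

Openness cannot be dropped. Let $G$ be the set $[0,1]$ with the discrete metric and $p:G\to[0,1]$ the identity map. It is a continuous surjection and $G$ is complete, but compact subsets of $G$ are finite.

## 4. The metric on the interval

**Proposition 4.1.** Let $(X,d)$ be a compact metric space with at least two points such that $2^X$ is topologically homogeneous, and let $\lambda>1$. Then there is a concave $\varphi$ as in Lemma 1.4 (with $D=\operatorname{diam}X$) such that $\sigma=\varphi\circ d$ is an admissible metric on $X$ and $2^{(X,\sigma)}$ is $\lambda$-homogeneous.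

*Proof.* Let $Z=2^X$ with the metric $d_H$, of diameter $D>0$.

**Step 1: a compact family reaching every point.** Let $G=\mathrm{Homeo}(Z)$ and fix $E\in Z$. By hypothesis $G$ acts transitively on $Z$, so $p:G\to Z$, $p(g)=g(E)$, is onto. It is continuous, and it is open by Theorem 3.2. Lemma 3.3 gives a compact $K\subset G$ with $\{k(E):k\in K\}=Z$.

**Step 2: a common modulus.** Let $L=K\cup K^{-1}$. Inversion is continuous in $G$, so $L$ is compact, and by Fact 2.1 it is uniformly equicontinuous. Hence
$$\omega(t)=\sup\{d_H(k(A),k(B)):k\in L,\ d_H(A,B)\le t\}$$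
tends to $0$ as $t\to0$. Clearly $\omega$ maps $[0,D]$ to $[0,D]$, is nondecreasing, and $\omega(0)=0$.

**Step 3: absorb the modulus.** Apply Lemma 1.4 to this $\omega$ with $\sqrt\lambda$ in place of $\lambda$, and let $\sigma=\varphi\circ d$. By Lemma 1.2, $\sigma$ is an admissible metric and $\sigma_H=\varphi\circ d_H$. For $k\in L$ and $A,B\in Z$,
$$\sigma_H(kA,kB)=\varphi(d_H(kA,kB))\le\varphi\big(\omega(d_H(A,B))\big)\le\sqrt\lambda\,\varphi(d_H(A,B))=\sqrt\lambda\,\sigma_H(A,B).$$

**Step 4: move $A$ to $B$ through $E$.** Given $A,B\in Z$, pick $k_A,k_B\in K$ with $k_A(E)=A$ and $k_B(E)=B$. Then $h=k_Bk_A^{-1}$ is a homeomorphism of $Z$ with $h(A)=B$. Both $h$ and $h^{-1}=k_Ak_B^{-1}$ are compositions of two elements of $L$, hence $\lambda$-Lipschitz for $\sigma_H$. $\square$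

**Theorem 4.2.** For every admissible metric $d$ on $[0,1]$ and every $\lambda>1$ there is a concave $\varphi:[0,\infty)\to[0,1]$ such that $\sigma=\varphi\circ d$ is an admissible metric and $2^{([0,1],\sigma)}$ is $\lambda$-homogeneous. In particular it is bi-Lipschitz homogeneous.

*Proof.* By Schori–West $2^{[0,1]}\cong Q$, and $Q$ is homogeneous by Keller. Apply Proposition 4.1 with $X=[0,1]$. $\blacksquare$

With $d(x,y)=|x-y|$ this answers the question: yes, such a metric exists, of the form $\sigma(x,y)=\varphi(|x-y|)$.

**Remark 4.3.** For any compact metrizable $X$, an admissible $\sigma$ making $2^{(X,\sigma)}$ bi-Lipschitz homogeneous exists if and only if $2^X$ is topologically homogeneous. One direction is Proposition 4.1 (a one-point $X$ is trivial). For the other, bi-Lipschitz homogeneity implies topological homogeneity, and the topology of $2^X$ does not depend on $\sigma$.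

## 5. Which continua have a bi-Lipschitz homogeneous hyperspace

A *continuum* is a compact connected space; it is *nondegenerate* if it has more than one point. A *Peano continuum* is a locally connected metrizable continuum, such as $[0,1]$ or the circle. The closure of the graph of $\sin(1/x)$, $0<x\le1$, is a continuum that is not locally connected.

**Theorem 5.1.** For a nondegenerate metrizable continuum $X$ the following are equivalent:

1. $X$ is locally connected;
2. $2^X$ is topologically homogeneous;
3. $2^{(X,\sigma)}$ is bi-Lipschitz homogeneous for some admissible $\sigma$;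
4. for every admissible $d$ and every $\lambda>1$ there is a concave $\varphi$ such that $\varphi\circ d$ is an admissible metric and $2^{(X,\varphi\circ d)}$ is $\lambda$-homogeneous.

*Proof.* That 4 implies 3 and 3 implies 2 is clear. If 1 holds, then $2^X\cong Q$ by Curtis–Schori, Fund. Math. 101 (1978), and $Q$ is homogeneous, so Proposition 4.1 gives 4. It remains to show that 2 implies 1. The idea is that $2^X$ is always well connected near its point $X$; homogeneity carries this to the points $\{x\}$, where it becomes a statement about $X$ near $x$. Fix an admissible metric $d$.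

**Step 1: each closed ball $B(X,\varepsilon)\subset2^X$ about the point $X$ is connected.** Let $A\in B(X,\varepsilon)$. For $n\ge1$ let $\mathcal M_n=\{A\cup\{y_1,\dots,y_n\}:y_i\in X\}$. It is the image of the connected space $X^n$ under $(y_1,\dots,y_n)\mapsto A\cup\{y_1,\dots,y_n\}$, which is $1$-Lipschitz for the maximum metric on $X^n$. So $\mathcal M_n$ is connected. It contains $A$ (take all $y_i\in A$). It lies in $B(X,\varepsilon)$, because $d_H(C,X)=\sup_y\operatorname{dist}(y,C)$ can only decrease when $C$ is enlarged. The sets $\mathcal M_n$ share the point $A$, so $\bigcup_n\mathcal M_n$ is connected, and so is its closure, which lies in the closed set $B(X,\varepsilon)$. The closure contains $X$: if $\{y_1,\dots,y_n\}$ is a finite $\delta$-net of $X$, then $A\cup\{y_1,\dots,y_n\}$ is within $\delta$ of $X$. So every $A\in B(X,\varepsilon)$ lies in a connected subset of $B(X,\varepsilon)$ that contains $X$, and the ball is connected.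

**Step 2: carry this to singletons.** Let $x\in X$ and $\varepsilon>0$. By 2 there is a homeomorphism $h$ of $2^X$ with $h(X)=\{x\}$. By continuity $h(B(X,\delta))\subset B(\{x\},\varepsilon)$ for some $\delta>0$. Put $\mathcal C=h(B(X,\delta))$, a connected neighborhood of $\{x\}$ in $2^X$ (not necessarily open), and let $U=\bigcup\mathcal C$ be the union of all members of $\mathcal C$. Then $U\subset B(x,\varepsilon)$, because every $C\in B(\{x\},\varepsilon)$ is contained in $B(x,\varepsilon)$. And $U$ is a neighborhood of $x$, since $\mathcal C$ contains all singletons $\{y\}$ with $y$ near $x$.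

**Step 3: $U$ is connected.** Suppose $U=R\sqcup S$ with $R=U\cap R'$ and $S=U\cap S'$, where $R',S'$ are open in $X$, and let $x\in R$. All members of $\mathcal C$ are subsets of $U$. Hence $\{C\in\mathcal C:C\subset R\}=\{C\in\mathcal C:C\subset R'\}$, and this is open in $\mathcal C$: a compact $C\subset R'$ has a positive distance to $X\setminus R'$ (if that set is non-empty), so compact sets close to $C$ also lie in $R'$. Its complement is $\{C\in\mathcal C:C\cap S\ne\emptyset\}=\{C\in\mathcal C:C\cap S'\neq\emptyset\}$. This is open as well: if $c\in C\cap S'$, every compact set close to $C$ has a point close to $c$, hence in $S'$. Since $\mathcal C$ is connected and the first set contains $\{x\}$, the first set is all of $\mathcal C$. So $U\subset R$ and $S=\emptyset$.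

**Step 4: local connectedness.** We have shown that every $x\in X$ has arbitrarily small connected neighborhoods. Let $O\subset X$ be open, $W$ a component of $O$, and $x\in W$. There is a connected neighborhood $U\subset O$ of $x$, and $U\subset W$ as $W$ is a component. So $W$ is open. Components of open sets being open, $X$ is locally connected. $\blacksquare$

## 6. The constant $1$ is never reached

Theorem 4.2 gives every $\lambda>1$. The example of two points in Section 1 shows that $\lambda=1$ can occur for a finite $X$. It cannot occur for an infinite one.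

**Definition 6.1.** For a totally bounded metric space $S$ and $\varepsilon>0$, let $P(S,\varepsilon)$ be the maximal cardinality of a subset of $S$ with pairwise distances $\ge\varepsilon$; call such subsets *$\varepsilon$-separated*.

This number is finite, since $S$ is covered by finitely many sets of diameter $<\varepsilon$, each containing at most one point of an $\varepsilon$-separated set. For example, $P([0,1],\varepsilon)=\lfloor1/\varepsilon\rfloor+1$ for the standard metric: $k$ points with gaps $\ge\varepsilon$ fit in $[0,1]$ iff $(k-1)\varepsilon\le1$.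

**Theorem 6.2.** If $X$ is an infinite compact metric space, then $2^X$ is not $1$-homogeneous, i.e. not isometrically homogeneous.

*Proof.* Let $(X,d)$ be compact with at least two points and suppose $2^X$ is isometrically homogeneous. We show that $X$ is finite. The idea is that a small ball around a two-point set is a product of two small balls, which homogeneity forbids unless balls are trivial.

**Step 1: all balls are alike.** Let $x\ne y$ and $0<r<d(x,y)/4$. An isometry of $2^X$ onto itself taking $A$ to $B$ maps the closed ball $B(A,r)$ onto $B(B,r)$. So all closed balls of radius $r$ in $2^X$ are isometric to one compact space $Z$.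

**Step 2: the ball around $\{x,y\}$ is a product.** A set $C\in2^X$ belongs to $B(\{x,y\},r)$ iff $C\subset B(x,r)\cup B(y,r)$ and $C$ meets both of these balls. Points of $B(x,r)$ and of $B(y,r)$ are at distance $\ge d(x,y)-2r>2r$ from each other, while each of the two balls has diameter $\le2r$. For $C\in B(\{x,y\},r)$ write $C=C_1\cup C_2$ with $C_1=C\cap B(x,r)$ and $C_2=C\cap B(y,r)$, both compact and non-empty. Let $C'=C_1'\cup C_2'$ be another such set. If $c\in C_1$, then $\operatorname{dist}(c,C_1')\le2r<\operatorname{dist}(c,C_2')$, so $\operatorname{dist}(c,C')=\operatorname{dist}(c,C_1')$. The same holds with the index $2$, and with $C,C'$ exchanged. Therefore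
$$d_H(C,C')=\max\{d_H(C_1,C_1'),d_H(C_2,C_2')\}.$$
Any pair in $2^{B(x,r)}\times2^{B(y,r)}$ occurs as $(C_1,C_2)$. So $B(\{x,y\},r)$ is isometric to $B(\{x\},r)\times B(\{y\},r)$ with the maximum metric. By Step 1, $Z$ is isometric to $Z\times Z$.

**Step 3: count.** If $S\subset Z$ is $\varepsilon$-separated, so is $S\times S\subset Z\times Z$. Hence $P(Z,\varepsilon)=P(Z\times Z,\varepsilon)\ge P(Z,\varepsilon)^2$. As $P(Z,\varepsilon)$ is finite and at least $1$, it equals $1$ for every $\varepsilon>0$, so $Z$ is one point. Then every closed ball of radius $r$ in $2^X$ is one point, $2^X$ is discrete and compact, hence finite, and $X$ is finite. $\blacksquare$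

Together with Theorem 4.2: for $X=[0,1]$, the infimum over admissible $\sigma$ of the constants $\lambda$ for which $2^{([0,1],\sigma)}$ is $\lambda$-homogeneous equals $1$, and it is not attained.

## 7. Every such metric has a huge number of separated points

The gauges of Lemma 1.4 can be very flat in the logarithmic sense. This section shows that some flatness is forced, and it yields Hohti's theorem on the way.

**Theorem 7.1.** Let $(X,\sigma)$ be infinite and compact with $2^{(X,\sigma)}$ bi-Lipschitz homogeneous. Then there are $c,\alpha,\varepsilon_0>0$ with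
$$P(X,\varepsilon)\ge2^{c\varepsilon^{-\alpha}}\qquad\text{for }0<\varepsilon\le\varepsilon_0 .$$
The same kind of bound holds for every ball of positive radius. In particular, no metric of finite upper box dimension (Euclidean, doubling, snowflake, …) works.

The mechanism is a count near two points of $2^X$. A subset of $X$ close to $X$ can include or omit points of a fine separated set freely, so a ball around $X$ contains about $2^{P(X,\cdot)}$ separated sets. A ball around $\{x\}$ contains at most about $2^{P(B(x,r),\cdot)}$. A bi-Lipschitz map with $X\mapsto\{x\}$ compares the two numbers, so a small ball of $X$ must hold nearly as many separated points as all of $X$ does, up to a change of scale. But $X$ contains many disjoint small balls.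

For this we need one constant for all pairs, which the hypothesis does not give directly.

**Lemma 7.2 (uniform constant, due to Hohti).** A compact bi-Lipschitz homogeneous space $Z$ is $\lambda$-homogeneous for some $\lambda\ge1$.

*Proof.* Fix $z_0\in Z$, and let $F_n$ be the set of points $h(z_0)$, where $h$ is a homeomorphism of $Z$ with $h,h^{-1}$ both $n$-Lipschitz. The set $F_n$ is closed. Indeed, if $h_j(z_0)\to z$ with such $h_j$, then by Arzelà–Ascoli we may pass to a subsequence with $h_j\to h$ and $h_j^{-1}\to g$ uniformly. The limits are $n$-Lipschitz, $gh=hg=\mathrm{id}$, and $h(z_0)=z$. By hypothesis $\bigcup_nF_n=Z$, so by Baire some $F_n$ contains a non-empty open set $U$. For each $z\in Z$ choose a bi-Lipschitz homeomorphism $g$ of $Z$ with $g(z)\in U$. The open sets $g^{-1}(U)$ cover $Z$; choose $g_1,\dots,g_m$ such that $g_i^{-1}(U)$, $i\le m$, cover $Z$. If $z\in g_i^{-1}(U)$, then $g_i(z)\in U\subset F_n$, so $z=g_i^{-1}h(z_0)$ with $h,h^{-1}$ both $n$-Lipschitz. Thus $z_0$ can be moved to any $z$ by a homeomorphism which is, with its inverse, $M$-Lipschitz, where $M$ is $n$ times the largest Lipschitz constant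 of the $g_i,g_i^{-1}$. Moving $z$ to $w$ through $z_0$ gives the constant $M^2$, and we take $\lambda=\max\{1,M^2\}$. $\square$

*Proof of Theorem 7.1.* By Lemma 7.2, $2^{(X,\sigma)}$ is $\lambda$-homogeneous for some $\lambda\ge1$. Let $p(\varepsilon)=P(X,\varepsilon)$. This is finite and nonincreasing in $\varepsilon$, and $p(\varepsilon)\to\infty$ as $\varepsilon\to0$: any $n$ distinct points of $X$ are $\varepsilon$-separated for small $\varepsilon$.

**Step (a): few separated points in a hyperspace.** For closed non-empty $S\subset X$,
$$P(2^S,\varepsilon)\le2^{P(S,\varepsilon/2)}-1 .$$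
Let $E\subset S$ be a maximal $\varepsilon/2$-separated set. By maximality every point of $S$ is at distance $<\varepsilon/2$ from $E$. For $C\in2^S$ put $E_C=\{e\in E:\operatorname{dist}(e,C)<\varepsilon/2\}$. Each $c\in C$ has some $e\in E$ with $\sigma(c,e)<\varepsilon/2$, and this $e$ lies in $E_C$. So $E_C\ne\emptyset$ and $\operatorname{dist}(c,E_C)<\varepsilon/2$ for all $c\in C$. The supremum over $c$ is attained by compactness, and $E_C$ is finite, so $\sigma_H(C,E_C)<\varepsilon/2$. If $E_C=E_{C'}$, then $\sigma_H(C,C')<\varepsilon$. So on an $\varepsilon$-separated family in $2^S$ the map $C\mapsto E_C$ is injective into the non-empty subsets of $E$, of which there are $2^{|E|}-1\le2^{P(S,\varepsilon/2)}-1$.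

**Step (b): many separated points near $X$.** For $0<\varepsilon\le r$ with $p(2\varepsilon)\ge p(r)$,
$$P(B(X,r),\varepsilon)\ge2^{p(2\varepsilon)-p(r)} .$$
Let $F\subset X$ be a maximal $r$-separated set. Then $|F|\le p(r)$, and every point of $X$ is at distance $<r$ from $F$. Let $E\subset X$ be $2\varepsilon$-separated with $|E|=p(2\varepsilon)$, and let $E'=\{e\in E:\operatorname{dist}(e,F)\ge\varepsilon\}$. Each $f\in F$ is at distance $<\varepsilon$ from at most one $e\in E$, since two such points would be at distance $<2\varepsilon$. So $|E'|\ge p(2\varepsilon)-p(r)$. The sets $F\cup T$ with $T\subset E'$ lie in $B(X,r)$, because they contain $F$. They are pairwise at Hausdorff distance $\ge\varepsilon$: if $T\ne T'$, we may take $e\in T\setminus T'$ (or exchange the two), and $\operatorname{dist}(e,F\cup T')\ge\varepsilon$, since $\operatorname{dist}(e,F)\ge\varepsilon$ and $e$ is at distance $\ge2\varepsilon$ from the other points of $E$. There are $2^{|E'|}$ such sets.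

**Step (c): compare the two counts.** For all $x\in X$ and $0<\varepsilon\le r$,
$$P\big(B(x,\lambda r),\tfrac{\varepsilon}{2\lambda}\big)\ \ge\ p(2\varepsilon)-p(r).\tag{1}$$
We may assume that the right side is positive. Take $h$ with $h(X)=\{x\}$ and $h,h^{-1}$ both $\lambda$-Lipschitz. Then $h(B(X,r))\subset B(\{x\},\lambda r)=2^{B(x,\lambda r)}$. Since $h^{-1}$ is $\lambda$-Lipschitz, $h$ takes $\varepsilon$-separated sets to $\varepsilon/\lambda$-separated sets. Hence by (b), and by (a) with $S=B(x,\lambda r)$ and $\varepsilon/\lambda$ in place of $\varepsilon$,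
$$2^{p(2\varepsilon)-p(r)}\le P\big(2^{B(x,\lambda r)},\tfrac\varepsilon\lambda\big)\le2^{P(B(x,\lambda r),\,\varepsilon/(2\lambda))}-1 ,$$
and (1) follows.

**Step (d): use many disjoint balls.** Choose $p(3\lambda r)$ points with pairwise distances $\ge3\lambda r$. Points in different balls of radius $\lambda r$ around them are at distance $\ge3\lambda r-2\lambda r=\lambda r\ge\varepsilon/(2\lambda)$ when $\varepsilon\le r$, as $\lambda\ge1$. So the union of $\frac{\varepsilon}{2\lambda}$-separated sets in these balls is $\frac\varepsilon{2\lambda}$-separated, and (1) gives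
$$p\big(\tfrac{\varepsilon}{2\lambda}\big)\ge p(3\lambda r)\,\big(p(2\varepsilon)-p(r)\big),\qquad0<\varepsilon\le r.\tag{2}$$

Before going on, note what (2) says for the standard metric on $[0,1]$. There $p(\varepsilon)=\lfloor1/\varepsilon\rfloor+1$, so $\varepsilon\,p(\varepsilon)\to1$. Multiply (2) by $\varepsilon$ and let $\varepsilon\to0$ with $r$ fixed: $2\lambda\ge\frac12\,p(3\lambda r)$ for every $r>0$. But $p(3\lambda r)\to\infty$ as $r\to0$, a contradiction. This is Hohti's theorem. For the full growth bound we let $r$ shrink together with $\varepsilon$.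

**Step (e): the count at least doubles from scale to scale.** Let $\mu=4\lambda$. Choose $r_0>0$ with $p(3\lambda r_0)\ge4$, then $t_0\in(0,2r_0]$ with $p(t_0)\ge2p(r_0)$. Let $0<t\le t_0$. Then $p(r_0)\le\frac12p(t_0)\le\frac12p(t)$, and (2) with $r=r_0$, $\varepsilon=t/2\le r_0$ gives
$$p(t/\mu)\ge4\cdot\tfrac12\,p(t)=2p(t)\qquad(0<t\le t_0).\tag{3}$$

**Step (f): the count squares.** Let $0<t\le t_0/\mu$. By (3) applied to $\mu t$ we have $p(\mu t)\le\frac12p(t)$. Now use (2) with $\varepsilon=t/2$ and $r=\mu t$. Since $3\lambda\mu t\le\mu^2t$ and $t\le\mu^2t$, and $p$ is nonincreasing,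
$$p(t/\mu)\ge p(3\lambda\mu t)\big(p(t)-p(\mu t)\big)\ge\tfrac12\,p(\mu^2t)\,p(t)\ge\tfrac12\,p(\mu^2t)^2 .$$
Put $f=\log_2(p/2)$ and $s=\mu^2t$. Dividing by $2$ and taking logarithms,
$$f(s/\mu^3)\ge2f(s)\qquad(0<s\le t_0),\tag{4}$$
because $s\le t_0$ gives $t=s/\mu^2\le t_0/\mu$.

**Step (g): iterate.** Choose $s_0\in(0,t_0]$ with $p(s_0)\ge4$, so that $f(s_0)\ge1$. By (4), $f(s_0\mu^{-3n})\ge2^n$ for all $n\ge0$. Let $0<\varepsilon\le s_0$ and choose $n\ge0$ with $s_0\mu^{-3(n+1)}<\varepsilon\le s_0\mu^{-3n}$. Let
$$\alpha=\frac{\ln2}{3\ln(4\lambda)},\qquad\text{so that }\mu^{3\alpha}=2 .$$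
From $s_0/\varepsilon<\mu^{3(n+1)}$ we get $(s_0/\varepsilon)^\alpha<2^{n+1}$, that is, $2^n>\frac12(s_0/\varepsilon)^\alpha$. Hence
$$p(\varepsilon)\ge p(s_0\mu^{-3n})=2\cdot2^{f(s_0\mu^{-3n})}\ge2^{2^n}\ge2^{\frac12(s_0/\varepsilon)^\alpha}.$$
This is the claim with $c=\frac12s_0^\alpha$ and $\varepsilon_0=s_0$.

**Step (h): balls.** Let $\rho>0$. Use (1) with $r=\rho/\lambda$ and $\varepsilon=t/2$, where $t\le2\rho/\lambda$: for all $x\in X$,
$$P(B(x,\rho),t/\mu)\ge p(t)-p(\rho/\lambda)\ge\tfrac12\,p(t),$$
the last inequality for all $t$ so small that $p(t)\ge2p(\rho/\lambda)$. With $t=\mu\varepsilon$ and Step (g), $P(B(x,\rho),\varepsilon)\ge2^{c\mu^{-\alpha}\varepsilon^{-\alpha}-1}\ge2^{\frac12c\mu^{-\alpha}\varepsilon^{-\alpha}}$ for all sufficiently small $\varepsilon$ and all $x$.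

**Step (i): finite box dimension.** Finite upper box dimension means that $P(X,\varepsilon)\le\varepsilon^{-N}$ for some $N$ and all small $\varepsilon$. This contradicts the bound just proved. It covers the standard metric on $[0,1]$. It covers compact doubling metrics: if each ball is covered by $M$ balls of half the radius, $X$ is covered by $M^k$ balls of radius $2^{-k}\operatorname{diam}X$. It covers snowflakes $d^s$, $0<s<1$, of such metrics $d$, since an $\varepsilon$-separated set for $d^s$ is an $\varepsilon^{1/s}$-separated set for $d$. $\blacksquare$

## 8. What this says about the gauge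

Let $\sigma(x,y)=\varphi(|x-y|)$ on $[0,1]$ with $\varphi$ as in Lemma 1.4 and $D=1$. For small $\varepsilon$ the condition $\sigma(x,y)\ge\varepsilon$ means $|x-y|\ge\varphi^{-1}(\varepsilon)$, so
$$P(([0,1],\sigma),\varepsilon)=\Big\lfloor\frac1{\varphi^{-1}(\varepsilon)}\Big\rfloor+1 .$$
Suppose $2^{([0,1],\sigma)}$ is bi-Lipschitz homogeneous, and take $c,\alpha$ from Theorem 7.1. With $\varepsilon=\varphi(t)$ the theorem says $1+\frac1t\ge2^{c\varphi(t)^{-\alpha}}$ for small $t>0$. For $t\le\frac12$ we have $1+\frac1t\le t^{-2}$, because $t^2+t\le1$. Hence $2\log_2\frac1t\ge c\,\varphi(t)^{-\alpha}$, that is,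
$$\varphi(t)\ge c'\Big(\log\frac1t\Big)^{-\beta}\quad\text{near }0,\qquad\beta=\frac1\alpha,$$
for some $c'>0$. Some logarithmically slow decay is therefore unavoidable. In particular no power $t^s$ can serve as a gauge, in agreement with Example 1.3, where powers could not absorb even the modulus $\sqrt t$ while $(\log\frac1t)^{-\beta}$ could. The argument does not determine whether the specific choice $\varphi(t)=1/\log(1/t)$ near $0$ suffices: the common modulus $\omega$ in Proposition 4.1 comes from an abstract compact family, and we have no estimate for it.
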